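# Circle actions and perfectness of groups of real-analytic diffeomorphisms

Throughout, "analytic" means real-analytic, $[a,b]=aba^{-1}b^{-1}$, and $U(1)=\mathbb R/\mathbb Z$.

## 1. The circle: Möbius maps and one conjugacy theorem

**Definition 1.1.** A group $G$ is *perfect* if $G=[G,G]$, that is, if every element of $G$ is a product of commutators.

For example, $U(1)$ is abelian and nontrivial, so it is not perfect. A rotation of the circle is therefore not a product of commutators of rotations; if it is to be a product of commutators at all, other diffeomorphisms must help.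

For a closed connected analytic manifold $M$ let $\operatorname{Diff}^\omega(M)$ be the group of analytic diffeomorphisms with the $C^1$ topology, and $\operatorname{Diff}^\omega(M)_0$ its identity component. We begin with $M=S^1=\mathbb R/\mathbb Z$, and we write $R_t(x)=x+t$, and $S_r=\{z\in\mathbb C:|\operatorname{Im}z|<r\}$.

**Definition 1.2.** A real number $\alpha$ is *Diophantine* if there are $c_0>0$ and an integer $\tau\ge1$ with $|e^{2\pi im\alpha}-1|\ge c_0|m|^{-\tau}$ for all $m\in\mathbb Z\setminus0$.

For example, $\alpha=\frac{\sqrt5-1}2$ is Diophantine with $\tau=1$. Let $\alpha'=-\frac{\sqrt5+1}2$ be its conjugate, $m\ge1$, and $p$ the integer nearest to $m\alpha$. Then $(m\alpha-p)(m\alpha'-p)=-m^2+mp+p^2$ is a nonzero integer, because $\alpha$ and $\alpha'$ are irrational. Hence $|m\alpha-p|\ge 1/|m\alpha'-p|$, and $|m\alpha'-p|\le\frac12+\sqrt5\,m\le3m$. As $2\sin\pi x\ge4x$ on $[0,\frac12]$, we get $|e^{2\pi im\alpha}-1|\ge\frac4{3m}$. Note that a Diophantine number is irrational.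

**Theorem 1.3 (Arnold's theorem).** *Let $\alpha$ be Diophantine and $r>0$. There is $\varepsilon>0$ such that, if $u$ is a $1$-periodic holomorphic function on $S_r$, real on $\mathbb R$, with $|u|<\varepsilon$, then there are $\lambda\in\mathbb R$ and $g\in\operatorname{Diff}^\omega(S^1)_0$ with $x+\alpha+u(x)=R_\lambda\, g\,R_\alpha\, g^{-1}(x)$ on $S^1$.*

We recall this classical theorem for the moment; Proposition 6.4 below contains it, and its proof does not use the present section.

**Proposition 1.4.** *$\operatorname{Diff}^\omega(S^1)_0$ is perfect.*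

**Step 1: rotations are products of commutators.** Write the circle as $|z|=1$, and for $|\gamma|<1$ put $T_\gamma(z)=\frac{z+\gamma}{1+\bar\gamma z}$. This preserves the circle, since $|z+\gamma|=|1+\gamma\bar z|=|1+\bar\gamma z|$ there. Direct multiplication gives
$$T_\gamma T_{\gamma'}(z)=\frac{1+\gamma\bar\gamma'}{1+\bar\gamma\gamma'}\cdot\frac{z+\gamma''}{1+\bar\gamma''z},\qquad\gamma''=\frac{\gamma+\gamma'}{1+\gamma\bar\gamma'},$$
and $|\gamma''|<1$ because $|1+\gamma\bar\gamma'|^2-|\gamma+\gamma'|^2=(1-|\gamma|^2)(1-|\gamma'|^2)>0$. So $T_\gamma T_{\gamma'}$ is $T_{\gamma''}$ followed by the rotation through the angle $2\arg(1+\gamma\bar\gamma')$. In particular $T_\gamma^{-1}=T_{-\gamma}$, and the path $T_{\sigma\gamma}$ shows that $T_\gamma$ lies in the identity component.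

Taking $\gamma'=\gamma$ gives $T_\gamma^2=T_{2\gamma/(1+|\gamma|^2)}$. If $|\delta|<1$, then $\gamma=\delta/(1+\sqrt{1-|\delta|^2})$ has $2\gamma/(1+|\gamma|^2)=\delta$, so $T_\delta=T_\gamma^2$. Let $R'(z)=-z$. Then $R'T_\gamma^{-1}R'^{-1}=T_{\gamma}$, so $[T_\gamma,R']=T_\gamma^2=T_\delta$. Thus *every $T_\delta$ is a commutator*.

Finally take $\gamma'=\frac14$ and $\gamma=i\kappa$ with $\kappa\in(-1,1)$. The product formula says that the rotation through $2\arctan(\kappa/4)$ equals $T_\gamma T_{\gamma'}T_{-\gamma''}$, a product of three commutators. These angles fill a neighborhood of $0$, and each rotation is a power of a small one.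

**Step 2: maps close to the identity on a strip.** Fix a Diophantine $\alpha$ and $r>0$, and let $f(x)=x+u(x)$ with $u$ holomorphic on $S_r$, $1$-periodic, real on $\mathbb R$ and $|u|<\varepsilon$. Theorem 1.3 applied to $fR_\alpha(x)=x+\alpha+u(x+\alpha)$ gives $fR_\alpha=R_\lambda gR_\alpha g^{-1}$, that is,
$$f=R_\lambda\,[g,R_\alpha].$$
By Step 1, $f$ is a product of commutators.

**Step 3: all maps.** An element of $\operatorname{Diff}^\omega(S^1)_0$ preserves orientation, so it is $f(x)=x+u(x)$ with $u$ analytic, $1$-periodic and $1+u'>0$. Then $f_t(x)=x+tu(x)$ is an analytic diffeomorphism for $t$ in an open interval $I\supset[0,1]$. The function $f_tf_{t'}^{-1}(x)-x$ is analytic on $I^2\times\mathbb R/\mathbb Z$, so it extends continuously to $[0,1]^2\times\overline{S_r}$ for some $r>0$, holomorphic in $x$, and it vanishes for $t=t'$. By uniform continuity, for $K$ large each $f_{j/K}f_{(j-1)/K}^{-1}$ satisfies the hypothesis of Step 2 on $S_r$. Their product is $f$. $\square$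

Now let $M$ be any closed connected analytic manifold with a nontrivial analytic $U(1)$-action. What changes?

1. A diffeomorphism near the identity need not preserve the orbits of the action.
2. There is a whole family of orbits, and it may degenerate: some circles shrink to points or become shorter. A conjugacy theorem along orbits needs estimates that survive this.
3. The constant $\lambda$ becomes a function on the orbit space, so Möbius maps must be chosen analytically in the orbit, also where the circle collapses.

## 2. Nontrivial actions and the statements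

A $U(1)$-action is *free* if all isotropy groups are trivial, and *semi-free* if each of them is trivial or all of $U(1)$. It is *special semi-free* if it is the following model: $N$ is a compact analytic manifold of dimension $n-1$ with boundary, $M^n$ is identified analytically with the quotient of $N\times U(1)$ that collapses each circle $\{x\}\times U(1)$, $x\in\partial N$, to the point $x$, and $U(1)$ rotates the second factor.

*Examples.* For $N=[0,1]$ the model is $S^2$ rotating about an axis. On $S^3\subset\mathbb C^2$ the action $\varphi^t(z_1,z_2)=(e^{2\pi it}z_1,e^{4\pi it}z_2)$ has no fixed points, but it is neither free nor semi-free: points with $z_1=0$ have isotropy of order $2$. On $S^4\subset\mathbb C^2\oplus\mathbb R$ the action $(e^{2\pi it}z_1,e^{2\pi it}z_2,x)$ is semi-free with two isolated fixed points. It is not special, since in the model the fixed set is $\partial N$, of dimension $n-2=2$.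

Known results: $\operatorname{Diff}^\omega(T^n)_0$ is simple (Herman, 1974). If $M^n$ admits a free or a special semi-free analytic $U(1)$-action, then $\operatorname{Diff}^\omega(M^n)_0$ is perfect; for $n=2,3$ any nontrivial analytic $U(1)$-action suffices (Tsuboi, 2009). The conjecture, posed in "Real-Analytic Birkhoff Sections" (https://indico.ipmu.jp/event/324/attachments/4594/6364/0228-8_Tsuboi_pub.pdf), is that a nontrivial analytic action suffices in every dimension. It is true.

**Theorem A.** *Let $M$ be a closed connected analytic manifold. If $M$ admits a nontrivial analytic $U(1)$-action, then $\operatorname{Diff}^\omega(M)_0$ is perfect.*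

**Theorem B (complements, not needed for Theorem A).** *Under the same hypothesis, let $\varphi^t$ be the action, $n=\dim M$ and $G=\operatorname{Diff}^\omega(M)_0$.*

1. *If $\alpha$ is Diophantine, then $G$ is the normal closure in $G$ of the single element $\varphi^\alpha$.*
2. *The universal covering group $\widetilde G$ of $G$ ($C^1$ topology) is perfect. Hence $H_2(G^\delta;\mathbb Z)\to\pi_1(G)$ is onto, where $G^\delta$ is $G$ as a discrete group.*
3. *For each neighborhood $U$ of $M$ in a complexification $M^{\mathbb C}$ there is $\varepsilon>0$ such that each $f\in\operatorname{Diff}^\omega(M)$ extending holomorphically to $U$ with $\sup_Ud(f,\mathrm{id})<\varepsilon$ is a product of $8n$ commutators of elements of $G$.*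
4. *It suffices that $M$ admits a nontrivial $C^\infty$ $U(1)$-action.*

For $n=0$ there is no nontrivial action, so $n\ge1$. From now on $M$ and $\varphi^t$ $(t\in\mathbb R/\mathbb Z)$ are fixed, $\xi$ is the generating vector field, $G=\operatorname{Diff}^\omega(M)_0$, and "invariant" means invariant under all $\varphi^t$, $t$ real.

## 3. The derivative at a fixed point, and functions of nonzero weight

For $u:M\to\mathbb R$ put $\Phi_u(x)=\varphi^{u(x)}(x)$. This moves each point along its orbit, and
$$\Phi_u\circ\Phi_v=\Phi_{v+u\circ\Phi_v}.\tag{1}$$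
If $\lambda$ is analytic and invariant, then $\Phi_\lambda$ is a diffeomorphism with inverse $\Phi_{-\lambda}$, and $\Phi_\lambda\in G$ through the path $\Phi_{\sigma\lambda}$.

The sensible first plan copies Section 1: write a small diffeomorphism as a product of conjugates of maps $\Phi_u$, find by Arnold's method $\Phi_u=\Phi_\lambda[\Phi_g,\varphi^\alpha]$ with $\lambda$ invariant, and write $\Phi_\lambda$ as a product of commutators of orbit-preserving maps. The last step breaks down at fixed points.

**Lemma 3.1.** *Let $p$ be a fixed point and let $u,v$ be analytic such that $\Phi_u,\Phi_v$ are diffeomorphisms. Then $d_p\Phi_u=d_p\varphi^{u(p)}$, and $d_p[\Phi_u,\Phi_v]=\mathrm{id}$.*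

*Proof.* By the chain rule, $d_p\Phi_u(w)=d_p\varphi^{u(p)}(w)+du(w)\,\xi(p)$, and $\xi(p)=0$. The maps $d_p\varphi^t$ commute with one another. $\square$

So if $d_p\varphi^{\lambda(p)}\ne\mathrm{id}$, then $\Phi_\lambda$ is *not* a product of commutators of maps $\Phi_u$. On the rotating $S^2$ this happens for every constant $\lambda\notin\mathbb Z$: at the poles the derivative is the rotation through $\pm2\pi\lambda$. Cutting off near the fixed points is impossible, as an analytic function on $M$ that vanishes on a nonempty open set vanishes.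

One could try to arrange that $\lambda$ vanishes on the fixed set. We shall see that the Möbius construction produces rotation by multiples of $|s|^2$, where $s$ is a function of nonzero weight, and vanishing does not give divisibility: on $S^4$ above, $s=z_1$ has weight $1$, the invariant function $|z_2|^2$ vanishes at both fixed points, and $|z_2|^2/|z_1|^2$ is unbounded near them. The way out is to put the factor $|s|^2$ into the vector field at the start: split along conjugates of $|s|^2\xi$ instead of $\xi$. The factor is invariant, so it survives the conjugacy argument untouched.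

**Definition 3.2.** A function $s:M\to\mathbb C$ has *weight* $k\ge1$ if $s(\varphi^tx)=e^{2\pi ikt}s(x)$ for all $t\in\mathbb R$.

*Examples.* On the unit sphere rotating about the $z$-axis, $x+iy$ has weight $1$. On $S^3$ with the action of Section 2, $z_1$ has weight $1$ and $z_2$ weight $2$. A function of weight $k$ vanishes at fixed points and at each point $x$ whose isotropy order $j$ does not divide $k$, as $s(x)=s(\varphi^{1/j}x)=e^{2\pi ik/j}s(x)$; this is why $z_1$ vanishes on the exceptional orbit.

**Lemma 3.3.** *There are $k\ge1$, a point $x_0$ and an analytic $s:M\to\mathbb C$ of weight $k$ with $s(x_0)\neq0$, $\xi(x_0)\ne0$ and $|s|^2\le\frac12$ on $M$.*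

*Proof.* Let $x_0$ be a point that is not fixed. Its isotropy group is a proper closed subgroup of $U(1)$, hence cyclic of some finite order $k$, and its orbit is an embedded circle on which $\varphi^tx_0\mapsto\cos2\pi kt$ is well defined and smooth. Extend this to a smooth $f_0$ on $M$ and let $f$ be analytic with $|f-f_0|<\frac14$ (Section 4, fact (d)). Put $s(x)=\int_0^1f(\varphi^tx)e^{-2\pi ikt}dt$. This is analytic, and a shift of the variable shows that it has weight $k$. As $\int_0^1\cos(2\pi kt)e^{-2\pi ikt}dt=\frac12$, we have $|s(x_0)-\frac12|\le\frac14$. Multiply $s$ by a small positive constant. $\square$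

Fix such $s,k,x_0$ and put
$$h=|s|^2\le\tfrac12,\qquad\eta=h\,\xi,\qquad\Psi_u=\Phi_{hu}.$$
The function $h$ is analytic and invariant, and $\eta(x_0)\ne0$. As $h$ is constant along orbits, $\exp(t\eta)(x)=\varphi^{th(x)}(x)$, hence $\Psi_u(x)=\exp(u(x)\eta)(x)$. On the sphere with $s=\frac12(x+iy)$ we get $\eta=\frac14(x^2+y^2)\xi$.

## 4. Complexifications and a generating set

We use these standard facts.

(a) $M$ has a complexification $M^{\mathbb C}\supset M$ (Bruhat–Whitney), a complex manifold that near points of $M$ looks like $\mathbb C^n\supset\mathbb R^n$; we fix a distance $d$ on it coming from a Riemannian metric. For $M=\mathbb R/\mathbb Z$ take $\mathbb C/\mathbb Z$. Analytic maps between analytic manifolds extend holomorphically to neighborhoods in the complexifications.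

(b) Identity theorem: two holomorphic maps on a connected open set that meets the real points, agreeing on those real points, coincide.

(c) Every neighborhood of $M$ contains a connected one (a union of small coordinate balls centered on $M$).

(d) $M$ embeds analytically in some $\mathbb R^q$ (Morrey, Grauert), so it has an analytic Riemannian metric. A $C^\infty$ function on $M$ extends to $\mathbb R^q$ and is a $C^1$-limit of polynomials on compact sets. Composing with the analytic nearest-point retraction of a tube onto $M$, or with the orthogonal projections onto $T_xM$, we see that $C^\infty$ maps into $M$ and $C^\infty$ vector fields on $M$ are $C^1$-limits of analytic ones.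

Fix an analytic metric on $M$, and for small $c>0$ let
$$\mathcal V=\{x\mapsto\exp_xX(x):\ X\text{ an analytic vector field},\ \|X\|_{C^1}<c\}.$$

**Lemma 4.1.** *For $c$ small, $\mathcal V$ is an open contractible neighborhood of $\mathrm{id}$ in $\operatorname{Diff}^\omega(M)$, $\mathcal V\subset G$, and every element of $G$ is a product of elements of $\mathcal V$.*

*Proof.* A map $C^1$-close to the identity is a diffeomorphism, with analytic inverse if it is analytic. Conversely, if $f\in\operatorname{Diff}^\omega(M)$ is $C^0$-close to $\mathrm{id}$, then $X(x)=\exp_x^{-1}f(x)$ is an analytic field that depends continuously, in the $C^1$ topologies, on $f$. So $\mathcal V$ is open; it is contracted by $X\mapsto tX$. Thus $\mathcal V\subset G$. The set $\mathcal V\cap\mathcal V^{-1}$ is a symmetric neighborhood of $\mathrm{id}$; the subgroup it generates is open in the connected topological group $G$, hence all of $G$. $\square$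

## 5. Splitting along conjugates of $\eta$

**Lemma 5.1.** *There are $\psi_1,\dots,\psi_N\in G$ such that the fields $\eta_i=(\psi_i)_*\eta$ span $T_pM$ for every $p\in M$.*

*Proof.* Fix $p$. As $M$ is connected, there is a $C^\infty$ diffeomorphism $\theta$ smoothly isotopic to $\mathrm{id}$ with $\theta(x_0)=p$. Put $v=d\theta(\eta(x_0))\neq0$ and choose $\ell\in T_p^*M$ with $\ell(v)=1$ and a basis $e_1=v,e_2,\dots,e_n$. For small $a>0$ let $B_1=\mathrm{id}$ and $B_j=\mathrm{id}+a\,e_j\otimes\ell$ for $j\ge2$. These are close to $\mathrm{id}$, and $B_1v=v$, $B_jv=v+ae_j$ form a basis. Since $B_j=e^{C_j}$ with $C_j$ small, the time-one map of the linear field $C_j$, cut off in a chart at $p$, is a $C^\infty$ diffeomorphism $\beta_j$ isotopic to $\mathrm{id}$ with $\beta_j(p)=p$, $d_p\beta_j=B_j$.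

Cutting an isotopy from $\mathrm{id}$ to $\beta_j\theta$ into short pieces, we write $\beta_j\theta$ as a product of maps $x\mapsto\exp_xX(x)$ with $X$ smooth and $C^1$-small. Approximating each $X$ in $C^1$ by an analytic field gives $\psi_j\in G$ as $C^1$-close to $\beta_j\theta$ as we like. Now $((\psi_j)_*\eta)(p)=d\psi_j(\eta(\psi_j^{-1}p))$ is close to $d(\beta_j\theta)(\eta(x_0))=B_jv$. So these $n$ vectors form a basis at $p$, and by continuity near $p$. By compactness finitely many $p$ suffice. $\square$

The next lemma lets us invert near-identity maps on a fixed complex neighborhood.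

**Lemma 5.2.** *Let $U'$ be a neighborhood of $M$ in $M^{\mathbb C}$. There is a neighborhood $U''\subset U'$ of $M$ such that for each $\delta>0$ there is $\varepsilon>0$ with: if $H:U'\to M^{\mathbb C}$ is holomorphic, $H(M)\subset M$ and $\sup d(H,\mathrm{id})<\varepsilon$, then $H|_M$ is a diffeomorphism of $M$, and $(H|_M)^{-1}$ extends to a holomorphic $H^-:U''\to U'$ with $\sup d(H^-,\mathrm{id})<\delta$.*

*Proof.* Choose finitely many holomorphic charts $\kappa_a:O_a\to\mathbb C^n$, $O_a\subset U'$, with $\bar B(c_a,3)\subset\kappa_a(O_a)$, bi-Lipschitz over these balls, with $M\subset U'':=\bigcup_a\kappa_a^{-1}(B(c_a,1))$. For $\varepsilon$ small, $H$ maps $\kappa_a^{-1}(B(c_a,\frac52))$ into $\kappa_a^{-1}(B(c_a,3))$, and in the chart $H=\mathrm{id}+e_a$ with $|e_a|\le L\varepsilon$ there; by Cauchy, $|De_a|\le C\varepsilon$ on $\bar B(c_a,2)$. If $L\varepsilon\le1$, $C\varepsilon\le\frac12$ and $y\in B(c_a,1)$, then $x\mapsto y-e_a(x)$ is a contraction of $\bar B(c_a,2)$ into itself. Its fixed point $x_a(y)$ is the unique solution of $H(x)=y$ in that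 ball. It is holomorphic in $y$, as a uniform limit of iterates, and $|x_a(y)-y|\le L\varepsilon$.

If $y$ lies in the small balls of two charts $a,b$, then $x_b(y)$ is close to $y$, hence for $\varepsilon$ small lies in the ball of radius $2$ of chart $a$, and $x_a(y)=x_b(y)$ by uniqueness. So the $x_a$ define $H^-:U''\to U'$, uniformly close to $\mathrm{id}$.

On $M$, $H|_M$ is $C^1$-close to $\mathrm{id}$, hence a local diffeomorphism; its image is open and compact, hence $M$. Two preimages in $M$ of a point $y$ are both $\varepsilon$-close to $y$, so they lie in the ball of radius $2$ of a chart with $y\in\kappa_a^{-1}(B(c_a,1))$, and they agree by uniqueness. The same uniqueness gives $H^-=(H|_M)^{-1}$ on $M$. $\square$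

**Proposition 5.3.** *For every neighborhood $U$ of $M$ in $M^{\mathbb C}$ there is a neighborhood $U''$ of $M$ such that for each $\delta>0$ there is $\varepsilon>0$ with: every $f\in\operatorname{Diff}^\omega(M)$ extending holomorphically to $U$ with $\sup_Ud(f,\mathrm{id})<\varepsilon$ is $f=F_N\circ\cdots\circ F_1$, $F_i(y)=\exp(u_i(y)\eta_i)(y)$, with $F_i\in\operatorname{Diff}^\omega(M)$, $u_i$ holomorphic on $U''$, real on $M$, and $\sup_{U''}|u_i|<\delta$.*

**Step 1: choose times analytically.** We look for $t\in\mathbb R^N$, depending analytically on $(x,y)$ near the diagonal, such that flowing along $\eta_1,\dots,\eta_N$ for the times $t_1,\dots,t_N$ takes $x$ to $y$. Put $E_i(x,t)=\exp(t_i\eta_i)\circ\cdots\circ\exp(t_1\eta_1)(x)$, $E_0(x,t)=x$, and $E=E_N$. Then $\partial_tE(x,0)$ is $A(x):t\mapsto\sum t_i\eta_i(x)$, which is onto by Lemma 5.1. With an analytic metric, $B=A^*(AA^*)^{-1}$ is an analytic right inverse of $A$. The map $(x,w)\mapsto(x,E(x,B(x)w))$, from a neighborhood of the zero section of $TM$ to $M\times M$, takes the zero section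 diffeomorphically to the diagonal and has derivative $(v,w)\mapsto(v,v+w)$ there. So it is a local diffeomorphism along the zero section, and by compactness it is injective near it: it is an analytic diffeomorphism from a neighborhood of the zero section onto a neighborhood of the diagonal. If its inverse is $(x,y)\mapsto(x,w(x,y))$, then $\Theta(x,y)=B(x)w(x,y)$ satisfies
$$\Theta(x,x)=0,\qquad E(x,\Theta(x,y))=y.$$

**Step 2: pass to complex neighborhoods.** We need the $u_i$ on a fixed domain with uniform bounds. Extend $\Theta$ and the $E_i$ holomorphically to neighborhoods of the diagonal of $M$ in $M^{\mathbb C}\times M^{\mathbb C}$ and of $M\times\{0\}$ in $M^{\mathbb C}\times\mathbb C^N$. Choose a connected relatively compact neighborhood $U'\subset U$ of $M$ so small that, for $\varepsilon$ small, $t(x)=\Theta(x,f(x))$ and $H_i(x)=E_i(x,t(x))$ are defined and holomorphic on $U'$. By the identity theorem $\Theta(x,x)=0$ and $E_i(x,0)=x$ on $U'$, so by uniform continuity $\sup|t|$ and $\sup d(H_i,\mathrm{id})$ tend to $0$ with $\varepsilon$. On $M$: $t$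 is real, $H_0=\mathrm{id}$, $H_N=f$, $H_i(M)\subset M$, and $H_i(x)=\exp(t_i(x)\eta_i)(H_{i-1}(x))$.

**Step 3: change the base point.** The time $t_i$ is a function of the starting point $x$, and we want it at $y=H_{i-1}(x)$. By Lemma 5.2, applied to $U'$, the maps $H_i|_M$ are diffeomorphisms for $\varepsilon$ small and we have $H_{i-1}^-:U''\to U'$. Put $u_i=t_i\circ H_{i-1}^-$ on $U''$ and $F_i=H_iH_{i-1}^{-1}$ on $M$. Then $F_i(y)=\exp(u_i(y)\eta_i)(y)$, $F_N\cdots F_1=H_NH_0^{-1}=f$, and $\sup_{U''}|u_i|\le\sup_{U'}|t|<\delta$ for $\varepsilon$ small. $\square$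

Since $\exp(t\eta_i)=\psi_i\exp(t\eta)\psi_i^{-1}$, we have
$$F_i=\psi_i\,\Psi_{u_i\circ\psi_i}\,\psi_i^{-1}.\tag{2}$$
So everything reduces to maps $\Psi_u$ with $u$ small on a complex neighborhood of $M$.

## 6. A conjugacy theorem along complexified orbits

The aim is $\Psi_u=\Psi_\lambda[\Psi_g,R]$ with $R=\varphi^\alpha$ and $\lambda$ invariant. Newton's method will solve this if we use domains that shrink only along complexified orbits.

*Example.* Near the fixed point of the rotation action on $\mathbb C=\mathbb R^2$, use coordinates $a=x+iy$, $b=x-iy$ of the complexification, now independent complex numbers. Then $\varphi^z(a,b)=(e^{2\pi iz}a,e^{-2\pi iz}b)$ for complex $z$. With $s=x+iy$ we have $h=ab$, constant along complexified orbits. The fixed point stays fixed for every $z$; only derivatives in the direction of $z$ will occur, and nothing bad happens there.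

### 6.1. The domains $W_r$

As $\mathbb R/\mathbb Z\times M$ is compact, $\varphi$ extends holomorphically to $S_c\times V_1\to M^{\mathbb C}$, of period $1$ in $z\in S_c$, for some $c>0$ and a connected neighborhood $V_1$ of $M$. Let $V_h$ be a neighborhood of $M$ to which $h$ extends holomorphically with $|h|\le1$. Let a neighborhood $V'$ of $M$ be given. As $\varphi(\mathbb R\times M)=M$, compactness gives a connected neighborhood $V\subset V_1$ of $M$ and $0<\rho\le\min(1,c/16)$ with
$$W_r:=\varphi(S_r\times V)\subset V_1\cap V'\cap V_h\qquad(0<r\le2\rho).$$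

**Lemma 6.1.** *If $y\in W_r$, $r+|\operatorname{Im}w|\le2\rho$ and $|\operatorname{Im}w'|\le2\rho$, then*
$$\varphi^wy\in W_{r+|\operatorname{Im}w|},\qquad\varphi^{w'}\varphi^wy=\varphi^{w+w'}y,\qquad h(\varphi^wy)=h(y).\tag{3}$$
*Each $W_r$ is open, connected, contains $M$, and $\varphi^t(W_r)=W_r$ for real $t$.*

*Proof.* For $(z,w,y)\in S_{2\rho}\times S_{c/2}\times V$ both $\varphi^w\varphi^zy$ and $\varphi^{z+w}y$ are defined, because $\varphi^zy\in W_{2\rho}\subset V_1$ and $2\rho+c/2<c$. They agree for real $z,w$ and $y\in M$, so they agree always by the identity theorem. Likewise $h(\varphi^zy)=h(y)$ on $S_{2\rho}\times V$.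

Now write $y=\varphi^zy_0$ with $y_0\in V$, $|\operatorname{Im}z|<r$. Then $\varphi^wy=\varphi^{z+w}y_0$ with $|\operatorname{Im}(z+w)|<r+|\operatorname{Im}w|\le2\rho$. Both sides of the second equation equal $\varphi^{z+w+w'}y_0$: for the left side use $z+w\in S_{2\rho}$, $w'\in S_{c/2}$; for the right side use $|\operatorname{Im}(w+w')|\le4\rho<c/2$. And $h(\varphi^wy)=h(\varphi^{z+w}y_0)=h(y_0)=h(y)$.

The last claim in the statement follows from (3) with $w=\pm t$. For $z\in S_{2\rho}$, $\varphi^{-z}\varphi^z=\mathrm{id}$ on $V$, so the derivative of $\varphi^z$ is invertible and $\varphi^z(V)$ is open. So $W_r=\bigcup_z\varphi^z(V)$ is open. It is the image of a connected set, and it contains $\varphi^0(V)\supset M$. $\square$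

For $v$ holomorphic on $W_r$ let $|v|_r=\sup_{W_r}|v|$, $\xi v(y)=\frac d{dz}v(\varphi^zy)|_{z=0}$ and $\eta v=h\,\xi v$. For $y\in W_{r-\delta}$ the function $z\mapsto v(\varphi^zy)$ is holomorphic on $|\operatorname{Im} z|<\delta$ and bounded by $|v|_r$, so Cauchy's estimates give
$$|\xi v|_{r-\delta}\le\delta^{-1}|v|_r,\qquad|\xi^2v|_{r-\delta}\le2\delta^{-2}|v|_r.\tag{4}$$
If $|g|_r\le a$ and $r+a\le2\rho$, then by (3) $\Psi_g(y)=\varphi^{h(y)g(y)}(y)$ is holomorphic from $W_r$ into $W_{r+a}$, and $h\circ\Psi_g=h$.

### 6.2. The cohomological equation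

**Lemma 6.2.** *Let $\alpha$ be Diophantine, $R=\varphi^\alpha$, and let $v$ be bounded and holomorphic on $W_r$, $r\le2\rho$. The mean $\langle v\rangle(y)=\int_0^1v(\varphi^ty)\,dt$ is invariant and $|\langle v\rangle|_r\le|v|_r$. If $\langle v\rangle=0$, there is a holomorphic $w$ on $W_r$ with*
$$w\circ R-w=v,\qquad|w|_{r-\delta}\le C_1\delta^{-\tau-1}|v|_r\quad(0<\delta<r),\tag{5}$$
*where $C_1$ depends only on $\alpha$ (with its $c_0,\tau$). If $v$ is real on $M$, so is $w$.*

*Proof.* Let $v_m(y)=\int_0^1v(\varphi^ty)e^{-2\pi imt}dt$, so $v_m\circ\varphi^t=e^{2\pi imt}v_m$ for real $t$ and $v_0=\langle v\rangle$. For $y\in W_{r-\delta}$ the function $t\mapsto v(\varphi^ty)$ is holomorphic of period $1$ on $|\operatorname{Im}t|<\delta$. Shifting the contour to $\operatorname{Im}t=-\delta'$ if $m>0$, to $+\delta'$ if $m<0$, and letting $\delta'\uparrow\delta$, we get $|v_m|_{r-\delta}\le e^{-2\pi|m|\delta}|v|_r$. Each $y\in W_r$ lies in some $W_{r-\delta}$, so the Fourier series $v=\sum_mv_m$ (at $t=0$) converges absolutely. If $v_0=0$, put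
$$w=\sum_{m\ne0}\frac{v_m}{e^{2\pi im\alpha}-1}.$$
Then $w\circ R-w=v$. With $a_\tau=\sup_{x>0}x^\tau e^{-\pi x}$,
$$\sum_{m\ge1}m^\tau e^{-2\pi m\delta}\le a_\tau\delta^{-\tau}\sum_{m\ge1}e^{-\pi m\delta}\le\frac{a_\tau}{\pi}\delta^{-\tau-1},$$
so (5) holds with $C_1=2a_\tau/(\pi c_0)$. If $v$ is real on $M$, the terms for $m$ and $-m$ are conjugate on $M$. $\square$

Division by $e^{2\pi im\alpha}-1$ did not notice fixed points: there $v_m=0$ for $m\neq0$.

### 6.3. The nonlinear equation

**Proposition 6.4.** *Let $\alpha$ be Diophantine and $R=\varphi^\alpha$. For every neighborhood $V'$ of $M$ there are a neighborhood $W$ of $M$ and $\varepsilon_*,C>0$ such that: if $u$ is holomorphic on $V'$, real on $M$, and $\sup_{V'}|u|\le\varepsilon\le\varepsilon_*$, then there are functions $g,\lambda$, holomorphic on $W$, real on $M$, bounded by $C\varepsilon$, $\lambda$ invariant, with*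
$$\Psi_u=\Psi_\lambda\,[\Psi_g,R]\ \text{ on }M,\qquad\Psi_{\sigma g}\in G\ \ (0\le\sigma\le1).$$

Take $V,\rho,W_r$ from 6.1 and put $\tilde u=u\circ R$, so $|\tilde u|_{2\rho}\le\varepsilon$.

**Step 1: turn the identity into an equation for functions.** Let
$$P(g,\lambda)=\tilde u\circ\Psi_g-g\circ R+g-\lambda.$$
Suppose $P(g,\lambda)=0$ on $M$, with $\lambda$ invariant. As $h$ is invariant, with $h=h(x)$,
$$\Psi_uR\Psi_g(x)=\varphi^{\alpha+h[g(x)+\tilde u(\Psi_gx)]}(x)=\varphi^{\alpha+h[g(Rx)+\lambda(x)]}(x)=\Psi_\lambda\Psi_gR(x).$$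
If $\Psi_g$ is invertible, this says $\Psi_u=\Psi_\lambda\Psi_gR\Psi_g^{-1}R^{-1}=\Psi_\lambda[\Psi_g,R]$. Note how the factor $h$ dropped out of the equation.

**Step 2: the Newton step, algebra.** Given an approximate solution $(g,\lambda)$ with error $E=P(g,\lambda)$, we look for a correction $(\chi,\mu)$ that makes the error quadratic. As $h$ is constant along complexified orbits,
$$\frac d{d\sigma}\,\tilde u\circ\Psi_{g+\sigma\chi}=\chi\cdot(\eta\tilde u)\circ\Psi_{g+\sigma\chi},\qquad\frac{d^2}{d\sigma^2}\,\tilde u\circ\Psi_{g+\sigma\chi}=\chi^2\cdot(h^2\xi^2\tilde u)\circ\Psi_{g+\sigma\chi}.\tag{6}$$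
So the linearized equation is $\chi\cdot(\eta\tilde u)\circ\Psi_g-\chi\circ R+\chi-\mu=-E$. Its zeroth-order term stops us from using Lemma 6.2 directly. The cure is to express that term through $E$. By (3), $\Psi_g(\varphi^ty)=\varphi^{t+h(y)g(\varphi^ty)}(y)$ for small real $t$. Differentiating $\tilde u(\Psi_g(\varphi^ty))$ at $t=0$ and multiplying by $h(y)=h(\Psi_gy)$ gives
$$\eta(\tilde u\circ\Psi_g)=(1+\eta g)\cdot(\eta\tilde u)\circ\Psi_g.$$
On the other hand $\eta\lambda=0$ and $\eta(g\circ R)=(\eta g)\circ R$, so applying $\eta$ to the definition of $E$ yields $\eta(\tilde u\circ\Psi_g)=\eta E+(\eta g)\circ R-\eta g$. Hence the substitution $\chi=(1+\eta g)w$ gives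
$$\chi\cdot(\eta\tilde u)\circ\Psi_g=w\,\eta(\tilde u\circ\Psi_g)=w\big(\eta E+(\eta g)\circ R-\eta g\big).\tag{7}$$
Put $A=1+(\eta g)\circ R$, so that $\chi\circ R=A\cdot w\circ R$, and choose
$$\mu=\frac{\langle E/A\rangle}{\langle1/A\rangle},\qquad w\circ R-w=\frac{E-\mu}A,\qquad\chi=(1+\eta g)\,w.\tag{8}$$
Here $\mu$ is invariant, so $\langle(E-\mu)/A\rangle=\langle E/A\rangle-\mu\langle1/A\rangle=0$ and Lemma 6.2 provides $w$. With $Q=\tilde u\circ\Psi_{g+\chi}-\tilde u\circ\Psi_g-\chi\,(\eta\tilde u)\circ\Psi_g$, we get from (7) and (8)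
$$\begin{aligned}P(g+\chi,\lambda+\mu)&=E+w\,\eta E+w\big((\eta g)\circ R-\eta g\big)+Q-A\cdot w\circ R+(1+\eta g)w-\mu\\&=E-\mu-A(w\circ R-w)+w\,\eta E+Q\\&=w\,\eta E+Q.\end{aligned}\tag{9}$$
Both remaining terms are quadratic in the size of $E$.

**Step 3: the Newton step, estimates.** We need to know how much domain and how much size one step costs. Let $\rho_j=\rho/2+\rho2^{-j-1}$ and $d_j=\rho2^{-j-3}$, so $\rho_0=\rho$ and $\rho_{j+1}=\rho_j-2d_j$. Suppose $g=g_j,\lambda=\lambda_j$ are holomorphic on $W_{\rho_j}$, real on $M$, $\lambda$ invariant, and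
$$|g|_{\rho_j}\le\rho/4,\qquad|\xi g|_{\rho_j}\le\tfrac14,\qquad|E|_{\rho_j}\le\varepsilon_j,\quad E=P(g,\lambda).\tag{10}$$
($E$ is defined on $W_{\rho_j}$ since $\rho_j+\rho/4\le2\rho$.) As $|h|\le1$, we have $|A-1|\le\frac14$, hence $|1/A|\le\frac43$, $|1/A-1|\le\frac13$ and $|\langle1/A\rangle|\ge\frac23$. So $|\mu|_{\rho_j}\le2\varepsilon_j$ and $|(E-\mu)/A|\le\frac43\cdot3\varepsilon_j=4\varepsilon_j$. By (5) and (4),
$$|w|_{\rho_j-d_j}\le4C_1d_j^{-\tau-1}\varepsilon_j,\qquad|\chi|_{\rho_j-d_j}\le5C_1d_j^{-\tau-1}\varepsilon_j,\qquad|\xi\chi|_{\rho_{j+1}}\le5C_1d_j^{-\tau-2}\varepsilon_j.\tag{11}$$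
All these functions are real on $M$. Suppose moreover $|\chi|_{\rho_j-d_j}\le\rho/4$. Then $|g+\sigma\chi|\le\rho/2$ for $0\le\sigma\le1$, so $\Psi_{g+\sigma\chi}$ maps $W_{\rho_j-d_j}$ into $W_{3\rho/2}$. By Taylor's formula, (6) and (4),
$$|Q|\le\tfrac12|\chi|^2|\xi^2\tilde u|_{3\rho/2}\le\tfrac12|\chi|^2\cdot2(\rho/2)^{-2}\varepsilon=4\varepsilon\rho^{-2}|\chi|^2\quad\text{on }W_{\rho_j-d_j}.$$
Also $|\eta E|_{\rho_j-d_j}\le d_j^{-1}\varepsilon_j$. With $\varepsilon\le1$ and $d_j\le\rho\le1$, (9) gives
$$|P(g+\chi,\lambda+\mu)|_{\rho_{j+1}}\le4C_1d_j^{-\tau-2}\varepsilon_j^2+100C_1^2\varepsilon\rho^{-2}d_j^{-2\tau-2}\varepsilon_j^2\le C_2d_j^{-2\tau-4}\varepsilon_j^2=:\varepsilon_{j+1},$$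
with $C_2=4C_1+100C_1^2$. Put $b=2^{2\tau+4}$ and $K=C_2(8/\rho)^{2\tau+4}$; then $\varepsilon_{j+1}=Kb^j\varepsilon_j^2$.

**Step 4: convergence.** Start with $g_0=\lambda_0=0$, $\varepsilon_0=\varepsilon$; the error is $P(0,0)=\tilde u$. Put $g_{j+1}=g_j+\chi_j$, $\lambda_{j+1}=\lambda_j+\mu_j$. Let $\varepsilon_*$ be so small that for $\varepsilon\le\varepsilon_*$
$$\varepsilon\le1,\qquad\varepsilon Kb\le1,\qquad10C_1(8/\rho)^{\tau+1}\varepsilon\le\rho/4,\qquad10C_1(8/\rho)^{\tau+2}\varepsilon\le\tfrac14.$$
If $\varepsilon_j\le\varepsilon b^{-j}$, then $\varepsilon_{j+1}\le Kb^j\varepsilon^2b^{-2j}=(\varepsilon Kb)\,\varepsilon b^{-j-1}\le\varepsilon b^{-j-1}$. So $\varepsilon_j\le\varepsilon b^{-j}$ for all $j$ reached. By (11) the bounds for $|\chi_j|$ and $|\xi\chi_j|$ are at most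
$$5C_1(8/\rho)^{\tau+1}\varepsilon\,2^{-j(\tau+3)},\qquad5C_1(8/\rho)^{\tau+2}\varepsilon\,2^{-j(\tau+2)},$$
and their sums over $j$ are at most $10C_1(8/\rho)^{\tau+1}\varepsilon\le\rho/4$ and $10C_1(8/\rho)^{\tau+2}\varepsilon\le\frac14$. So $|\chi_j|\le\rho/4$, and (10) holds for $j+1$: the induction goes on. On $W:=W_{\rho/2}$ we have $g_j\to g$ and $\lambda_j\to\lambda$ uniformly, the limits are holomorphic and real on $M$, $\lambda$ is invariant, $P(g,\lambda)=0$, $|\xi g|\le\frac14$, $|g|\le10C_1(8/\rho)^{\tau+1}\varepsilon$ and $|\lambda|\le\sum_j2\varepsilon_j\le4\varepsilon$. Take $C=\max(4,10C_1(8/\rho)^{\tau+1})$.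

**Step 5: $\Psi_{\sigma g}$ is a diffeomorphism in $G$.** This is what Step 1 still needs. For $v\in T_xM$ and $a=\sigma h(x)g(x)$ frozen, $d\Psi_{\sigma g}(v)=d\varphi^a\big(v+\sigma\,d(hg)(v)\,\xi(x)\big)$. The map in parentheses is the identity plus a map of rank at most one, and it is invertible because $1+\sigma\,d(hg)(\xi)=1+\sigma h\,\xi g\ge\frac34$. Next, $\Psi_{\sigma g}$ maps each orbit to itself and fixes the fixed points. On a nontrivial orbit it lifts to $t\mapsto t+\sigma h(x)g(\varphi^tx)$, which has positive derivative and commutes with translation by the period of the orbit. So it is bijective on each orbit, hence on $M$, and $\Psi_{\sigma g}\in\operatorname{Diff}^\omega(M)$. It depends analytically on $\sigma$ and is $\mathrm{id}$ for $\sigma=0$, so it lies in $G$. $\square$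

For $M=\mathbb R/\mathbb Z$ and $s=2^{-1/2}e^{2\pi ix}$ we have $h=\frac12$, $\Psi_u(x)=x+\frac12u(x)$, and invariant functions are constant. Given $u_0$ as in Theorem 1.3, apply Proposition 6.4 to $u(x)=2u_0(x-\alpha)$: the map $x+u_0(x-\alpha)$ is $R_{\lambda/2}[\Psi_g,R_\alpha]$, and composing with $R_\alpha$ on the right gives Theorem 1.3.

## 7. Fiberwise Möbius maps

What remains is $\Psi_\lambda=\Phi_{\lambda|s|^2}$ with $\lambda$ invariant. On the circle of points with $s=\varrho w$, $|w|=1$, $\varrho$ fixed, let us use the Möbius map with parameter $\gamma\varrho$. In terms of $s$ it is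
$$s\mapsto\varrho\,\frac{w+\gamma\varrho}{1+\bar\gamma\varrho w}=s\,\frac{1+\gamma\bar s}{1+\bar\gamma s},$$
which makes sense, and is analytic, also where $s=0$. It rotates $s$ by the angle $2\arg(1+\gamma\bar s)$, while $\Phi_v$ rotates $s$ by $2\pi kv$. This dictates the definition. For an invariant analytic $\gamma:M\to\mathbb C$ with $|\gamma s|<1$ on $M$ let
$$T_\gamma:=\Phi_{v_\gamma},\qquad v_\gamma=\tfrac1{\pi k}\operatorname{Im}\log(1+\gamma\bar s)\quad\text{(principal branch)}.$$
By Section 1, composing the maps with parameters $\gamma\varrho$ and $\gamma'\varrho$ should produce the rotation angle $2\arg(1+\gamma\bar\gamma'\varrho^2)$, which is analytically divisible by $\varrho^2=h$. This is why $h=|s|^2$ is the right factor.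

**Lemma 7.1.** *If $|\gamma s|+|\gamma's|+|\gamma\gamma'||s|^2<1$ on $M$, then*
$$T_\gamma T_{\gamma'}=\Phi_\nu T_{\gamma''},\qquad\nu=\tfrac1{\pi k}\operatorname{Im}\log(1+\gamma\bar\gamma'|s|^2),\qquad\gamma''=\frac{\gamma+\gamma'}{1+\gamma\bar\gamma'|s|^2},\qquad|\gamma''s|<1.$$
*If $|\gamma s|<1$, then $T_\gamma^{-1}=T_{-\gamma}$ and $T_\gamma\in G$. Also $\varphi^tT_\gamma\varphi^{-t}=T_{e^{2\pi ikt}\gamma}$.*

*Proof.* Since $e^{2i\arg z}=z/\bar z$, we have $s(T_{\gamma'}x)=e^{2\pi ikv_{\gamma'}(x)}s=s\,\frac{1+\gamma'\bar s}{1+\bar\gamma's}$. Hence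
$$(1+\gamma'\bar s)\big(1+\gamma\,\overline{s(T_{\gamma'}x)}\big)=1+\gamma'\bar s+\gamma\bar s(1+\bar\gamma's)=(1+\gamma\bar\gamma'|s|^2)(1+\gamma''\bar s).\tag{12}$$
Let $a=|\gamma s|$, $b=|\gamma's|$, so $a+b+ab<1$. The four factors in (12) are at distance at most $b$, $a$, $ab$ and $|\gamma''s|\le\frac{a+b}{1-ab}<1$ from $1$, so they lie in the open right half-plane. The sum of the principal arguments on each side lies in $(-\pi,\pi)$, and the two sums agree modulo $2\pi$; so they are equal. Dividing by $\pi k$ and using that $\gamma$ is invariant, $v_{\gamma'}+v_\gamma\circ T_{\gamma'}=\nu+v_{\gamma''}$. By (1) the left side belongs to $T_\gamma T_{\gamma'}$ and, $\nu$ being invariant, the right side to $\Phi_\nu T_{\gamma''}$.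

For $\gamma'=-\gamma$, assume only $|\gamma s|<1$. The product in (12) is $1-|\gamma s|^2>0$, so the arguments of the two factors on the left, with sum in $(-\pi,\pi)$, add to $0$, and $T_\gamma T_{-\gamma}=\mathrm{id}$. Likewise $T_{-\gamma}T_\gamma=\mathrm{id}$. The path $T_{\sigma\gamma}$, $0\le\sigma\le1$, shows $T_\gamma\in G$. Finally $\varphi^t\Phi_v\varphi^{-t}=\Phi_{v\circ\varphi^{-t}}$ and $\bar s\circ\varphi^{-t}=e^{2\pi ikt}\bar s$. $\square$

**Lemma 7.2.** *Put $R'=\varphi^{1/2k}$. If $\gamma$ is invariant, analytic and $|\gamma s|<1$, then $[T_\gamma,R']=T_\gamma^2$. If $\delta$ is invariant, analytic and $|\delta s|\le\frac35$, then $T_\delta=T_\gamma^2=[T_\gamma,R']$ with $\gamma=\delta/(1+\sqrt{1-|\delta|^2|s|^2})$.*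

*Proof.* By Lemma 7.1, $R'T_\gamma^{-1}R'^{-1}=R'T_{-\gamma}R'^{-1}=T_\gamma$, so $[T_\gamma,R']=T_\gamma^2$. For the second claim let $p=|\delta s|^2\le\frac9{25}$ and $q=\sqrt{1-p}\ge\frac45$. Then $|\gamma s|=\sqrt p/(1+q)\le\frac13$, and $\frac23+\frac19<1$, so Lemma 7.1 applies with $\gamma'=\gamma$: here $\nu=0$ and $T_\gamma^2=T_{2\gamma/(1+|\gamma s|^2)}$. As $|\gamma s|^2=\frac{1-q^2}{(1+q)^2}=\frac{1-q}{1+q}$, we have $1+|\gamma s|^2=\frac2{1+q}$, and the index is $\gamma(1+q)=\delta$. $\square$

**Lemma 7.3.** *Let $0<\varepsilon_1\le\frac14$. If $\lambda$ is real, analytic, invariant and $\pi k|\lambda|\le\varepsilon_1/8$ on $M$, then $\Psi_\lambda=\Phi_{\lambda|s|^2}=T_\gamma T_{\gamma'}T_{-\gamma''}$ with*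
$$\gamma'=\varepsilon_1,\qquad\gamma=i\kappa,\qquad\kappa=\frac{\pi k\lambda}{\varepsilon_1}\,\vartheta(\pi k\lambda|s|^2),\qquad\vartheta(y)=\frac{\tan y}y,$$
*and $\gamma''$ as in Lemma 7.1. In particular $\Psi_\lambda$ is a product of three commutators of elements of $G$.*

*Proof.* We have $\pi k|\lambda||s|^2\le\frac1{32}$, so $0<\vartheta\le2$ and $|\kappa|\le\frac14$. As $|s|<1$, both $|\gamma s|$ and $|\gamma's|$ are at most $\frac14$. So Lemma 7.1 applies, and $|\gamma''s|\le\frac{1/2}{15/16}=\frac8{15}<\frac35$. Since $\gamma\bar\gamma'|s|^2=i\kappa\varepsilon_1|s|^2=i\tan(\pi k\lambda|s|^2)$, we get $\nu=\frac1{\pi k}\cdot\pi k\lambda|s|^2=\lambda|s|^2$. Thus $\Phi_{\lambda|s|^2}=T_\gamma T_{\gamma'}T_{\gamma''}^{-1}=T_\gamma T_{\gamma'}T_{-\gamma''}$, and each factor is a commutator by Lemma 7.2. $\square$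

## 8. Proof of Theorem A

**Proposition 8.1.** *For every neighborhood $U$ of $M$ in $M^{\mathbb C}$ there is $\varepsilon>0$ such that each $f\in\operatorname{Diff}^\omega(M)$ extending holomorphically to $U$ with $\sup_Ud(f,\mathrm{id})<\varepsilon$ is a product of $4N$ commutators of elements of $G$, with $N$ from Lemma 5.1.*

*Proof.* Fix a Diophantine $\alpha$, and let $U''$ be as in Proposition 5.3. Choose a neighborhood $V'$ of $M$ to which all $\psi_i$ extend with $\psi_i(V')\subset U''$; it depends only on $U$. By Proposition 5.3 and (2), $f$ is the product, ordered from $i=N$ to $i=1$, of the maps $\psi_i\Psi_{u_i\circ\psi_i}\psi_i^{-1}$, where $u_i\circ\psi_i$ is holomorphic on $V'$, real on $M$, and as small as we like if $\varepsilon$ is small. By Proposition 6.4, $\Psi_{u_i\circ\psi_i}=\Psi_{\lambda_i}[\Psi_{g_i},\varphi^\alpha]$ with $\Psi_{g_i}\in G$ and $\lambda_i$ invariant and small. Lemma 7.3 with $\varepsilon_1=\frac14$ writes $\Psi_{\lambda_i}$ as three commutators. A conjugate by $\psi_i\in G$ of a commutator is a commutator, so each of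 the $N$ factors is a product of $4$ commutators. $\square$

**Proof of Theorem A.** The purpose is to pass from maps close to $\mathrm{id}$ on a complex neighborhood to all of $G$. By Lemma 4.1 it suffices to treat $f\in\mathcal V$, $f(x)=\exp_xX(x)$. Put $f_t(x)=\exp_x(tX(x))$. For $t$ in an open interval $I\supset[0,1]$ we have $f_t\in\mathcal V$, so $(t,x)\mapsto(t,f_t(x))$ is an analytic bijection of $I\times M$ with invertible derivative, hence an analytic diffeomorphism. So $(t,t',x)\mapsto f_tf_{t'}^{-1}(x)$ is analytic on $I^2\times M$ and extends holomorphically to a neighborhood of $I^2\times M$ in $\mathbb C^2\times M^{\mathbb C}$. This neighborhood contains $[0,1]^2\times\bar U$ for some connected relatively compact neighborhood $U$ of $M$. For $t=t'$ the extension is the identity on $M$, hence on $U$ by the identity theorem.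

Let $\varepsilon=\varepsilon(U)$ be as in Proposition 8.1. By uniform continuity on $[0,1]^2\times\bar U$, for $K$ large each $f_{j/K}f_{(j-1)/K}^{-1}$ is $\varepsilon$-close to $\mathrm{id}$ on $U$, hence a product of commutators. As $f_0=\mathrm{id}$, so is
$$f=(f_1f_{(K-1)/K}^{-1})\cdots(f_{2/K}f_{1/K}^{-1})(f_{1/K}f_0^{-1}).$$
Thus $G=[G,G]$. $\blacksquare$

## 9. The normal closure of one Diophantine rotation: Theorem B(1)

Let $\mathcal N\triangleleft G$ contain $R=\varphi^\alpha$, $\alpha$ Diophantine, and put $c=e^{2\pi ik\alpha}\ne1$. We show $\mathcal N=G$.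

**Step 1: $T_\delta\in\mathcal N$ for invariant analytic $\delta$ with $\sup|\delta s|$ small.** For invariant analytic $\gamma$ with $|\gamma s|$ small, Lemma 7.1 gives
$$\mathcal N\ni[T_\gamma,R]=T_\gamma\cdot RT_{-\gamma}R^{-1}=T_\gamma T_{-c\gamma}=\Phi_\nu T_{\gamma''},\qquad\gamma''=\frac{(1-c)\gamma}{1-\bar c|\gamma|^2|s|^2}.$$
To remove $\Phi_\nu$, conjugate by $\varphi^{1/2k}\in G$. This fixes $\Phi_\nu$, as $\nu$ is invariant, and turns $T_{\gamma''}$ into $T_{-\gamma''}$; so $\Phi_\nu T_{-\gamma''}\in\mathcal N$. Then $\Phi_\nu T_{\gamma''}(\Phi_\nu T_{-\gamma''})^{-1}=\Phi_\nu T_{\gamma''}^2\Phi_\nu^{-1}\in\mathcal N$, hence $T_{\gamma''}^2\in\mathcal N$.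

Every invariant analytic $\delta_1$ with $|\delta_1s|$ small is such a $\gamma''$. Indeed, the equation $(1-c)y=1-\bar c|y|^2p$ for $y\in\mathbb C\cong\mathbb R^2$ has at $p=0$ the solution $y=\frac1{1-c}$, where its derivative in $y$ is multiplication by $1-c$; so the implicit function theorem gives an analytic solution $y(p)$ for small $p$. With $\gamma=\delta_1\,y(|\delta_1|^2|s|^2)$ we get $\gamma''=\delta_1$, and $|\gamma s|$ is small. Finally, by Lemma 7.2 every $T_\delta$ with $|\delta s|$ small is $T_{\delta_1}^2$ with $|\delta_1s|\le|\delta s|$.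

**Step 2: run the proof of Theorem A inside $\mathcal N$.** In Lemma 7.3 fix $\varepsilon_1$ small, and then take $|\lambda|$ small compared with $\varepsilon_1$. Then $|\gamma's|\le\varepsilon_1$, $|\gamma s|\le2\pi k|\lambda|/\varepsilon_1$ and $|\gamma''s|$ are small, so $\Psi_\lambda\in\mathcal N$ by Step 1. Also $[\Psi_g,R]=(\Psi_gR\Psi_g^{-1})R^{-1}\in\mathcal N$. As $\psi_i\in G$ and $\mathcal N$ is normal, the proofs of Proposition 8.1 and Theorem A, with this $\alpha$, show $\mathcal N=G$. $\square$

## 10. The universal covering group: Theorem B(2)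

By Lemma 4.1, and because the sets $\{\exp X:\|X\|_{C^1}<c'\}$ are contractible for all $c'\le c$, $G$ is connected and locally contractible. So $\widetilde G$ exists; it is the group of homotopy classes (relative to endpoints) of paths from $\mathrm{id}$, with pointwise multiplication.

**Step 1: generators.** We reduce to short paths. The lift of the contractible open set $\mathcal V$ through the identity of $\widetilde G$ consists of the classes of the paths $t\mapsto f_t=\exp(tX)$, $0\le t\le1$, $\|X\|_{C^1}<c$. It is a neighborhood of the identity in the connected group $\widetilde G$, so these classes generate. If a path $p$ from $\mathrm{id}$ to $A$ is followed by $\tau\mapsto q(\tau)A$ with $q$ starting at $\mathrm{id}$, the class of the whole is $[q][p]$. So the class of $(f_t)$ is a product of classes of paths $\tau\mapsto f_\tau f_{(j-1)/K}^{-1}$, $\tau\in[\frac{j-1}K,\frac jK]$, and, as in the proof of Theorem A, for $K$ large all their members are $\varepsilon$-close to $\mathrm{id}$ on a fixed $U$. By Cauchy's estimates these paths lie in $\mathcal V$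 if $\varepsilon$ is small.

**Step 2: a path of products of commutators.** Let $F$ be the endpoint of such a short path; we want another path in $\mathcal V$ from $\mathrm{id}$ to $F$ that is visibly built from commutators. By the proof of Proposition 8.1 and Lemma 7.2,
$$F=\prod_i\psi_i\,[T_{a_{i1}},R'][T_{a_{i2}},R'][T_{a_{i3}},R'][\Psi_{g_i},R]\,\psi_i^{-1},\qquad R'=\varphi^{1/2k},\ R=\varphi^\alpha,$$
ordered from $i=N$ to $i=1$. Let $c(\sigma)$, $0\le\sigma\le1$, be the same product with $a_{il},g_i$ replaced by $\sigma a_{il},\sigma g_i$. Then $c(0)=\mathrm{id}$ and $c(1)=F$.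

We claim that $c$ lies in $\mathcal V$ if first $\varepsilon_1$ in Lemma 7.3 and then $\varepsilon$ are taken small. By Proposition 6.4, $g_i,\lambda_i$ are bounded by a small constant on a fixed complex neighborhood $W$, so by Cauchy's estimates they are $C^1$-small on $M$. By the formulas in Lemmas 7.2 and 7.3 the $a_{il}$ are $\delta/(1+\sqrt{1-|\delta|^2|s|^2})$ with $\delta=i\kappa_i,\ \varepsilon_1,\ -\gamma_i''$. For $\varepsilon_1$ small, and $\lambda_i$ then $C^1$-small relative to $\varepsilon_1$, they are $C^1$-small too. Hence the maps $T_{\sigma a_{il}}=\Phi_{v_{\sigma a_{il}}}$ and $\Psi_{\sigma g_i}=\Phi_{\sigma hg_i}$ are $C^1$-close to $\mathrm{id}$ uniformly in $\sigma$. By Lemma 7.2, $[T_{\sigma a},R']=T_{\sigma a}^2$, and $[\Psi_{\sigma g},R]=\Psi_{\sigma g}\cdot R\Psi_{\sigma g}^{-1}R^{-1}$. As multiplication, inversion and conjugation by the fixed elements $R,\psi_i$ are continuous, $c(\sigma)\in\mathcal V$.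

Since $\mathcal V$ is contractible, $c$ is homotopic relative to endpoints to the given short path.

**Step 3: the class of $c$ lies in $[\widetilde G,\widetilde G]$.** The path $\sigma\mapsto[T_{\sigma a},\varphi^{1/2k}]$ is homotopic relative to endpoints to $\sigma\mapsto[T_{\sigma a},\varphi^{\sigma/2k}]$ through $[T_{\sigma a},\varphi^{\max(\sigma,r)/2k}]$, $r\in[0,1]$: at $\sigma=0$ this is $\mathrm{id}$, and at $\sigma=1$ it does not depend on $r$. The second path represents the commutator of the classes of $\sigma\mapsto T_{\sigma a}$ and $\sigma\mapsto\varphi^{\sigma/2k}$. The same works for $[\Psi_{\sigma g},R]$ with $\varphi^{\max(\sigma,r)\alpha}$. If $p$ is a path from $\mathrm{id}$ to $\psi_i$ and $e$ a path starting at $\mathrm{id}$, then $p(\max(\sigma,r))\,e(\sigma)\,p(\max(\sigma,r))^{-1}$ shows that $\psi_ie\psi_i^{-1}$ represents the conjugate of $[e]$ by $[p]$. So the class of $c$ is a product of commutators, and $\widetilde G$ is perfect.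

**Step 4: second homology.** The kernel $\pi_1(G)$ of $\widetilde G\to G$ is a discrete normal subgroup of a connected group, hence central. The five-term exact sequence of the central extension $\pi_1(G)\to\widetilde G\to G$ of abstract groups contains $H_2(G^\delta;\mathbb Z)\to\pi_1(G)\to H_1(\widetilde G;\mathbb Z)=0$. So the first map is onto. $\square$

## 11. Spanning by $2n$ conjugates: Theorem B(3)

By Proposition 8.1 it suffices that $N=2n$ is possible in Lemma 5.1, as $4\cdot2n=8n$.

**Step 1: an analytic family of conjugates.** Take $\psi_1,\dots,\psi_{N_0}\in G$ from Lemma 5.1 and write each as a product of elements of $\mathcal V$. Replace each factor $x\mapsto\exp_xX(x)$ by $x\mapsto\exp_x(aX(x))$, $a\in(-b,1+b)$, with $b>0$ so small that these maps are still in $\mathcal V$, and multiply all these families together. This gives a family $\psi_a\in G$, analytic in $(a,x)$ together with its inverse, with $a\in A=(-b,1+b)^m$, $m\ge1$. It contains each $\psi_i$: set the parameters of $\psi_i$ equal to $1$ and the others equal to $0$.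

**Step 2: count dimensions of bad parameters.** On $S^*M\times A$, where $S^*M$ is the unit cotangent bundle, of dimension $2n-1$, consider the analytic function $F(p,\ell,a)=\ell\big(((\psi_a)_*\eta)(p)\big)$. By Lemma 5.1, for each $(p,\ell)$ the function $F(p,\ell,\cdot)$ is not identically zero on the connected set $A$, so its zero set $Z_{p,\ell}$ is an analytic set of dimension at most $m-1$. Let
$$\mathcal I=\{(p,\ell,a_1,\dots,a_{2n}):F(p,\ell,a_i)=0\text{ for all }i\}\subset S^*M\times A^{2n}.$$
By Łojasiewicz, an analytic set is a countable union of connected analytic submanifolds. Let $S$ be one of those for $\mathcal I$, and let $r\le2n-1$ be the maximal rank of $S\to S^*M$. Near a point where the rank is $r$, it is constant, and the fiber is a submanifold of dimension $\dim S-r$ contained in $\{(p,\ell)\}\times Z_{p,\ell}^{2n}$. The set $Z_{p,\ell}^{2n}$ is a countable union of submanifolds of dimension at most $2n(m-1)$, so its Hausdorff dimension is at most $2n(m-1)$. Hence $\dim S-r\le2n(m-1)$ and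
$$\dim S\le2n-1+2n(m-1)=2nm-1<\dim A^{2n}.$$
So the projection of $S$ to $A^{2n}$ has measure zero, and so has that of $\mathcal I$.

**Step 3: conclusion.** Choose $(a_1,\dots,a_{2n})\in A^{2n}$ outside this projection. Then for every $p$ no nonzero covector at $p$ annihilates all $((\psi_{a_i})_*\eta)(p)$, that is, these $2n$ fields span $T_pM$ for every $p$. $\square$

## 12. From a smooth action to an analytic one: Theorem B(4)

Let $M$ carry a nontrivial $C^\infty$ action of $K=U(1)$. We construct a nontrivial analytic $U(1)$-action on $M$; then Theorem A applies.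

**Step 1: describe $M$ as a zero set of an equivariant map.** By Mostow–Palais there is a $C^\infty$ equivariant embedding $M\subset V$ in an orthogonal representation of $K$; let $q$ be its codimension. Let
$$E=\{(P,w):P\text{ an orthogonal projection of rank }q\text{ in }V,\ Pw=w\}\subset\operatorname{Sym}(V)\times V.$$
It is a closed analytic submanifold (a vector bundle over a Grassmannian), invariant under $k\cdot(P,w)=(kPk^{-1},kw)$. Let $D$ be a closed invariant tube of small radius $r$ about $M$ with nearest-point projection $\pi$, smooth near $D$, and let $P_y$ be the projection onto $(T_yM)^\perp$. Then $\beta(x)=(P_{\pi(x)},\,x-\pi(x))$ is an equivariant map $D\to E$, and $M$ is the zero set of its second component.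

**Step 2: make the map analytic.** Approximate $\beta$ on $D$ in $C^1$ by a polynomial map and average over $K$. The result is still polynomial, is equivariant, and is $C^1$-close to $\beta$ because $\beta$ is equivariant. Compose with the nearest-point retraction onto $E$, which is analytic near the compact set $\beta(D)$ and equivariant for an invariant inner product on $\operatorname{Sym}(V)\times V$. We get an analytic equivariant $\beta'=(P',w'):D\to E$, $C^1$-close to $\beta$. Let $M'=\{w'=0\}\subset D$.

**Step 3: $M'$ is an analytic invariant submanifold, and $\pi:M'\to M$ is an equivariant diffeomorphism.** The fiber of $\pi$ over $y$ is $\{y+z:z\in(T_yM)^\perp,|z|\le r\}$. On it the map $\Gamma_y(z)=P_yw'(y+z)$ is $C^1$-close to $z\mapsto P_yz=z$, uniformly in $y$. So $z\mapsto z-\Gamma_y(z)$ is a contraction with small values, and $\Gamma_y$ has exactly one zero; it is interior and nondegenerate. The zeros of $\Gamma_y$ are those of $w'$ on the fiber: $w'\in\operatorname{im}P'$, and $P_y$ is injective on $\operatorname{im}P'$, since $|v-P_yv|=|(P'-P_y)v|\le\frac12|v|$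 for $v\in\operatorname{im}P'$ when $P'$ is close to $P_y$. So $M'$ meets each fiber in exactly one point, and by the implicit function theorem $M'$ is the image of a $C^\infty$ section over $M$.

$M'$ is invariant because $w'$ is equivariant. Near $x\in M'$ with $\pi(x)=y_0$, the matrix $P'$ is close to $P_{y_0}$, so $M'$ is there the zero set of the analytic map $P_{y_0}w'$ into $(T_{y_0}M)^\perp$. The derivative of this map at $x$ in the directions of $(T_{y_0}M)^\perp$ is that of $\Gamma_{y_0}$, which is invertible. So $M'$ is an analytic submanifold of dimension $n$, and $\pi|_{M'}:M'\to M$ is a $K$-equivariant $C^\infty$ diffeomorphism. The action of $K$ on $M'$ is the restriction of a linear action, hence analytic, and it is nontrivial by equivariance.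

**Step 4: transport to the given analytic structure of $M$.** Approximate the $C^\infty$ diffeomorphism $M'\to M$ in $C^1$ by an analytic map (Section 4, fact (d)). A map $C^1$-close to a diffeomorphism of closed manifolds is a diffeomorphism, so $M'$ and $M$ are analytically diffeomorphic. Transporting the action of $K$ on $M'$ gives a nontrivial analytic $U(1)$-action on $M$, and Theorem A applies. $\blacksquare$
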